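\title{Zero subset sums when no two terms cancel}

\begin{abstract}
We determine the largest number of subsets with sum zero of $n$ nonzero real numbers no two of which add up to zero. The maximum is $\sum_j\binom qj\binom{n-q}{2j}$ with $q=\lfloor (n+1)/3\rfloor$, attained by $n-q$ copies of $1$ and $q$ copies of $-2$, and we list all maximizers. On the way we prove a sharp bound on the number of subsets with any prescribed sum when no absolute value is repeated too often. The proofs partition the subsets into chains along which the sum increases, and finish with a comparison of two walks on the line.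
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For $x=(x_1,\dots,x_n)\in\mathbb R^n$ and real $t$ let
\[
N_t(x)=\#\Big\{B\subseteq\{1,\dots,n\}:\ \sum_{i\in B}x_i=t\Big\},\qquad N(x)=N_0(x).
\]
The entries need not be distinct, subsets are counted as index sets, and the empty set counts, with sum $0$. Thus $N(x)$ is the number of vertices of the cube $\{0,1\}^n$ on the hyperplane orthogonal to $x$. Call $x$ \emph{admissible} if $x_i\ne0$ for all $i$ and $x_i+x_j\ne0$ for all $i\ne j$; equivalently, every nonempty zero-sum set has at least three elements.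

\medskip\noindent\textbf{Problem.} \emph{For $n\ge2$, find the maximum of $N(x)$ over admissible $x\in\mathbb R^n$, and a tuple that attains it.}

\medskip\noindent The problem is posed in \cite{source}, where it is left open and only a conjecture is offered.

If one asks only that the entries be nonzero, then $a=\lceil n/2\rceil$ copies of $1$ and $b=\lfloor n/2\rfloor$ copies of $-1$ give $N=\sum_j\binom aj\binom bj=\binom n{\lfloor n/2\rfloor}$, and the case $g=0$ of Theorem~\ref{thm:target} below says that this cannot be beaten. Every zero-sum set of that tuple is a disjoint union of canceling pairs, and admissibility forbids exactly these pairs. The shortest relations that remain have three terms, and the only one with a repeated value is $a+a-2a=0$. So one is led to the tuples $(1^{n-g},(-2)^g)$, where exponents denote the number of copies, and the question is which $g$ to take.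

Changing signs only moves the target. If $x'$ arises from $x$ by changing the signs of the entries indexed by $I$, then $B\mapsto B\triangle I$ is a bijection on subsets, and
\begin{equation}\label{eq:flip}
\sum_{i\in B\triangle I}x'_i=\sum_{i\in B}x_i-\sum_{i\in I}x_i .
\end{equation}
Writing $[z^u]f$ for the coefficient of $z^u$ in $f$, we get
\[
N\big(1^{n-g},(-2)^g\big)=N_{2g}\big(1^{n-g},2^g\big)=[z^{2g}]\,(1+z)^{n-g}(1+z^2)^g .
\]
The coefficients of this polynomial are symmetric about $(n+g)/2$, and the exponent $2g$ lies within $\frac12$ of that center exactly when $|n-3g|\le1$. This singles out one value of $g$. Throughout the paper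
\[
q=\Big\lfloor\frac{n+1}3\Big\rfloor,\qquad n=3q+\varepsilon,\quad\varepsilon\in\{-1,0,1\},
\]
\[
T_n=\sum_{j\ge0}\binom qj\binom{n-q}{2j},\qquad M(n,g)=[z^{\lfloor (n+g)/2\rfloor}]\,(1+z)^{n-g}(1+z^2)^g .
\]
A zero-sum set of $(1^{n-q},(-2)^q)$ consists of $j$ entries $-2$ and $2j$ entries $1$, so this tuple has $N=T_n$. Since $n+q=4q+\varepsilon$, the exponent $\lfloor(n+q)/2\rfloor$ equals $2q$ for $\varepsilon\in\{0,1\}$, and for $\varepsilon=-1$ it equals $2q-1$, the mirror image of $2q$. Hence
\begin{equation}\label{eq:TM}
T_n=N\big(1^{n-q},(-2)^q\big)=[z^{2q}]\,(1+z)^{n-q}(1+z^2)^q=M(n,q).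
\end{equation}
The guess is correct.

\begin{theorem}\label{thm:max}
For $n\ge2$ the maximum of $N(x)$ over admissible $x$ is $T_n$. It is attained by $n-q$ entries equal to $1$ and $q$ entries equal to $-2$.
\end{theorem}

For $n=2,\dots,11$ the values of $T_n$ are $1,2,4,7,14,26,46,92,176,323$.

\begin{theorem}\label{thm:all}
Let $n\ge4$. An admissible $x$ has $N(x)=T_n$ if and only if, up to permutation and multiplication by a nonzero real, $x=(1^{n-q},(-2)^q)$, or $n\equiv2\pmod3$ and $x=(1^{n-q+1},(-2)^{q-1})$. For $n=3$ the maximizers are exactly the admissible $x$ with $x_1+x_2+x_3=0$. For $n=2$ every admissible $x$ is a maximizer.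
\end{theorem}

The first half of the proof of Theorem~\ref{thm:max} is a bound that holds for every target and ignores signs.

\begin{theorem}\label{thm:target}
Let $g$ be an integer with $0\le g\le n/2$, and let $x_1,\dots,x_n$ be nonzero reals such that each absolute value occurs at most $n-g$ times. Then $N_t(x)\le M(n,g)$ for every real $t$. This is sharp: equality holds for $(1^{n-g},2^g)$ and $t=\lfloor(n+g)/2\rfloor$.
\end{theorem}

\begin{remark}
Theorems~\ref{thm:max} and~\ref{thm:all} hold for tuples in any torsion-free abelian group $A\ne0$, with the listed tuples read as $(a^{n-q},(-2a)^q)$ and $(a^{n-q+1},(-2a)^{q-1})$ for $a\in A\setminus\{0\}$. Indeed, $x_1,\dots,x_n$ generate a finitely generated torsion-free abelian group, which is isomorphic to some $\mathbb Z^d$ and embeds in $\mathbb R$ by sending a basis to $d$ reals that are linearly independent over $\mathbb Q$. An embedding preserves admissibility, the number $N$, and the relations $x_i=x_j$ and $x_j=-2x_i$.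
\end{remark}

Section~\ref{sec:chains} sets up the chain method, and Section~\ref{sec:five} runs the whole argument for $n=5$. Sections~\ref{sec:blocks}, \ref{sec:zero} and~\ref{sec:max} prove Theorems~\ref{thm:target}, \ref{thm:max} and~\ref{thm:all}.

\section{Chains along which the sum increases}\label{sec:chains}

A family of subsets with pairwise distinct sums contains at most one subset with sum $t$. So if all $2^n$ subsets are partitioned into $L$ such families, then $N_t(x)\le L$ for every $t$. We build such families by hand inside small groups of indices and combine them with a theorem on products of chains.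

Let $C_1,\dots,C_s$ be finite chains (totally ordered sets) of sizes $\ell_1,\dots,\ell_s$. Order $C_1\times\dots\times C_s$ componentwise, and let the \emph{rank} of an element be the sum of the positions of its components, each counted from $0$. The top rank is $d=\sum_r(\ell_r-1)$. With
\[
P_\ell=1+z+\dots+z^{\ell-1},
\]
the number of elements of rank $u$ is $w_u=[z^u]\prod_rP_{\ell_r}$. We call $\prod_rP_{\ell_r}$ the \emph{rank polynomial} and $w_{\lfloor d/2\rfloor}$ its \emph{middle coefficient}. Note that $P_2=1+z$ and $P_4=(1+z)(1+z^2)$. A \emph{symmetric chain} is an increasing sequence of elements with ranks $a,a+1,\dots,d-a$ for some $a\le d/2$; it \emph{starts at rank} $a$.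

\begin{theorem}[de Bruijn, van Ebbenhorst Tengbergen and Kruyswijk \cite{dBTK}]\label{thm:scd}
A product of finite chains can be partitioned into symmetric chains.
\end{theorem}

\begin{proof}
We use induction on $s$; for $s=1$ there is nothing to do. Partition $C_1\times\dots\times C_{s-1}$, of top rank $d'$, into symmetric chains, and let $C_s$ have positions $0,\dots,b$. It suffices to partition $C\times C_s$ for each of these symmetric chains $C$. Let $C$ have ranks $a,\dots,d'-a$, put $A=d'-2a$, and write the elements of $C\times C_s$ as pairs $(u,v)$ with $0\le u\le A$ and $0\le v\le b$, of rank $a+u+v$. For $0\le\lambda\le\min(A,b)$ the hook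
\[
(0,\lambda),(1,\lambda),\dots,(A-\lambda,\lambda),(A-\lambda,\lambda+1),\dots,(A-\lambda,b)
\]
has ranks $a+\lambda,\dots,d'+b-(a+\lambda)$, so it is symmetric. The pair $(u,v)$ lies on the hook with $\lambda=\min(v,A-u)$ and on no other.
\end{proof}

\begin{corollary}\label{cor:scd}
Fix such a partition. For $0\le u\le d/2$, exactly $w_u$ of the symmetric chains start at rank at most $u$. In particular there are $w_{\lfloor d/2\rfloor}$ chains in all, and $w_0\le w_1\le\dots\le w_{\lfloor d/2\rfloor}$. Also $w_u=w_{d-u}$ for all $u$.
\end{corollary}

\begin{proof}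
A chain starting at rank $a$ has one element of rank $u$ if $a\le u\le d-a$, and none otherwise. For $u\le d/2$ the condition is $a\le u$, because $d-a\ge d/2$. The condition is also unchanged when $u$ is replaced by $d-u$.
\end{proof}

Now fix $x\in\mathbb R^n$. A \emph{sum-chain} in a set $\Gamma$ of indices is a family of subsets of $\Gamma$ with pairwise distinct sums, ordered by sum. (Its members need not be nested.) Given a partition $\Gamma_1,\dots,\Gamma_s$ of $\{1,\dots,n\}$ and a sum-chain $C_r$ in each $\Gamma_r$, the family of all unions $B_1\cup\dots\cup B_s$ with $B_r\in C_r$ is a \emph{grid}. We identify it with $C_1\times\dots\times C_s$. If the subsets of each $\Gamma_r$ are partitioned into sum-chains, then the subsets of $\{1,\dots,n\}$ are partitioned into grids, one for each choice of a sum-chain in every group.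

\begin{lemma}\label{lem:grid}
Let a grid have top rank $d$ and rank numbers $w_u$, and let $t$ be real.
\begin{itemize}
\item[(a)] At most $w_{\lfloor d/2\rfloor}$ members of the grid have sum $t$.
\item[(b)] If $u_0\le d/2$ and every member with sum $t$ has rank at most $u_0$, then at most $w_{u_0}$ members have sum $t$.
\end{itemize}
\end{lemma}

\begin{proof}
If $B<B'$ in the product order, then in every group the sum of $B$ is at most that of $B'$, with strict inequality in some group, so $B$ has the smaller total sum. Hence each symmetric chain contains at most one member with sum $t$. Part (a) counts all symmetric chains. In (b) only the chains that start at rank at most $u_0$ can contain such a member. Both counts are given by Corollary~\ref{cor:scd}.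
\end{proof}

\section{The case $n=5$}\label{sec:five}

Here $q=2$ and $T_5=7$. Let $x$ be admissible and let $k$ be the largest number of entries with the same absolute value.

\emph{Many different absolute values: $k\le3$.} List the entries so that equal absolute values are adjacent. Positions $1$ and $4$ carry different absolute values, and so do positions $2$ and $5$. For nonzero $\alpha,\beta$ with $|\alpha|\ne|\beta|$ the four sums $0,\alpha,\beta,\alpha+\beta$ are distinct, so each pair gives one sum-chain of size $4$; position $3$ gives one of size $2$. All $32$ subsets form a single grid with rank polynomial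
\[
P_4^2P_2=1+3z+5z^2+7z^3+7z^4+5z^5+3z^6+z^7,
\]
and Lemma~\ref{lem:grid}(a) gives $N(x)\le7$. Neither the signs nor the target played a role.

\emph{One dominant absolute value: $k\ge4$.} Entries with the same absolute value are equal, by admissibility. If $k=5$ then $N(x)=1$. Otherwise, after scaling, $x=(1,1,1,1,y)$ with $y\notin\{0,1,-1\}$. A direct count is easy here ($N(x)$ is $1$ plus the number of sets of ones of size $-y$, at most $1+6$), but it does not generalize, so we look for chains. Only one pair with different absolute values can be formed, and the grid has rank polynomial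
\[
P_4P_2^3=1+4z+7z^2+8z^3+7z^4+4z^5+z^6 .
\]
The middle coefficient $8$ is too large, and no argument that ignores signs can improve it: the tuple $(1,-1,-1,-1,2)$, which is not admissible, has $4$ zero-sum sets without the entry $2$ and $4$ with it. There are two ways out.

If $y\ne\pm2$, then $y$ can absorb two ones instead of one. Let $j$ be the index of $y$ and let $e,e'$ be indices of ones. The subsets $\emptyset,\{e\},\{e,e'\}$ and their unions with $\{j\}$ have the six distinct sums $0,1,2,y,y+1,y+2$, and the two remaining subsets $\{e'\},\{e',j\}$ have sums $1,y+1$. With the other two ones as chains of size $2$ we get two grids, with rank polynomials $P_6P_2^2=1+3z+4z^2+4z^3+\cdots$ of degree $7$ and $P_2^3=1+3z+3z^2+z^3$. So $N(x)\le4+3=7$.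

If $y=-2$, we return to the grid $P_4P_2^3$ and use the target. The subsets $\{j\},\{e,j\},\emptyset,\{e\}$ have sums $-2,-1,0,1$ and positions $0,1,2,3$, so the rank of any subset is its sum plus $2$. Zero-sum sets have rank $2$, below the middle, and there are $7$ of them. If $y=2$ then $N(x)=1$.

The general proof has the same three parts. Two features are hidden for $n=5$. When several entries differ from $1$ and some exceed $2$ in absolute value, the rank is no longer the sum plus a constant, and Lemma~\ref{lem:grid}(b) is needed. And the off-center coefficient that comes out must be compared with $T_n$, which is a central coefficient of a different polynomial.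

\section{Blocks and the bound for an arbitrary target}\label{sec:blocks}

The groups used in Section~\ref{sec:five} (one entry; a pair; $y$ with two ones) are instances of one construction.

A \emph{block of weight} $g\ge0$ is a set of indices $\Gamma=\{j\}\cup E$ with $|E|=g$, such that the entries $x_e$ $(e\in E)$ have a common value $\alpha\ne0$ and $x_j\ne v\alpha$ for every integer $v$ with $|v|\le g$. Three cases will be used:
\begin{itemize}
\item a single index $j$ with $x_j\ne0$ is a block of weight $0$;
\item two indices with nonzero entries of different absolute values form a block of weight $1$;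
\item $g$ indices with entry $1$ and an index $j$ with $x_j\notin\mathbb Z$ or $|x_j|>g$ form a block of weight $g$.
\end{itemize}
The next result says that, as far as chains can tell, a block of weight $g$ is at least as good as one entry $1$ and $g$ entries $2$.

\begin{proposition}\label{prop:blocks}
Suppose that $\{1,\dots,n\}$ is partitioned into blocks of total weight $G$. Then the subsets of $\{1,\dots,n\}$ can be partitioned into grids whose middle coefficients add up to $M(n,G)$. Consequently $N_t(x)\le M(n,G)$ for every real $t$.
\end{proposition}

\begin{proof}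
Let $\Gamma=\{j\}\cup E$ be a block of weight $g$. The subsets of $E$, ordered by inclusion and ranked by size, form a product of $g$ chains of size $2$; partition them into symmetric chains. Let $C$ be one of these, with sizes $a,\dots,g-a$, and double it:
\[
\widehat C=C\cup\{A\cup\{j\}:A\in C\}.
\]
The sums in $\widehat C$ are $u\alpha$ and $x_j+u\alpha$ for $a\le u\le g-a$. They are distinct, because $\alpha\ne0$ and because $x_j+u\alpha=u'\alpha$ would give $x_j=(u'-u)\alpha$ with $|u'-u|\le g$. So $\widehat C$ is a sum-chain of size $\ell=2(g-2a+1)$, and the families $\widehat C$ partition the subsets of $\Gamma$.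

The chains $\widehat C$ have different lengths. To add up middle coefficients we shift each rank polynomial so that all have the same center $(2g+1)/2$; the shift is $z^{2a}$. Now
\[
z^{2a}P_{2(g-2a+1)}=(1+z)\sum_{u=a}^{g-a}z^{2u},
\]
and exactly $\binom gu$ of the chains $C$ contain a set of size $u$, so
\begin{equation}\label{eq:block}
\sum_{C}z^{2a(C)}P_{\ell(C)}=(1+z)\sum_{u=0}^g\binom guz^{2u}=(1+z)(1+z^2)^g .
\end{equation}

Let the blocks have weights $g_1,\dots,g_s$. Then $\sum_r(g_r+1)=n$, so $s=n-G$. Consider the grid given by doubled chains with parameters $a_1,\dots,a_s$ and sizes $\ell_1,\dots,\ell_s$, and put $\sigma=2\sum_ra_r$. Its top rank is $d=\sum_r(2g_r+1-4a_r)=n+G-2\sigma$. Hence $\lfloor d/2\rfloor+\sigma=\lfloor(n+G)/2\rfloor$, and its middle coefficient is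
\[
[z^{\lfloor(n+G)/2\rfloor}]\prod_{r}z^{2a_r}P_{\ell_r}.
\]
Summing over all grids and using \eqref{eq:block} in each block gives the coefficient of $z^{\lfloor(n+G)/2\rfloor}$ in $(1+z)^{n-G}(1+z^2)^G$, which is $M(n,G)$. The bound on $N_t(x)$ follows from Lemma~\ref{lem:grid}(a).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:target}]
List the indices so that equal absolute values are consecutive, and pair position $i$ with position $i+n-g$ for $1\le i\le g$. The pairs are disjoint because $g\le n-g$. The two absolute values in a pair differ, since otherwise the $n-g+1$ positions from $i$ to $i+n-g$ would all carry the same absolute value. These $g$ blocks of weight $1$, together with the remaining indices as blocks of weight $0$, have total weight $g$, and Proposition~\ref{prop:blocks} gives the bound. The tuple $(1^{n-g},2^g)$ satisfies the hypothesis, again because $g\le n-g$, and $\sum_tN_t\,z^t=(1+z)^{n-g}(1+z^2)^g$ for this tuple, so equality holds at $t=\lfloor(n+g)/2\rfloor$.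
\end{proof}

\section{The target zero: proof of Theorem~\ref{thm:max}}\label{sec:zero}

By \eqref{eq:TM} the admissible tuple $(1^{n-q},(-2)^q)$ has $N=T_n$. It remains to prove the upper bound.

\subsection*{Normal form and capacity}

Let $x$ be admissible, let $k$ be the largest multiplicity of an absolute value, and let $K$ be a set of $k$ indices with that absolute value. The entries $x_i$ $(i\in K)$ are equal, because no two entries add up to $0$. Scaling changes neither $N(x)$ nor admissibility, so we may assume that they equal $1$. We then say that $x$ is in \emph{normal form}. Let $J$ be the set of the other indices and $h=|J|=n-k$; for $j\in J$ we have $x_j\notin\{0,1,-1\}$. An integer entry $x_j$ can head a block with up to $|x_j|-1$ ones, and a noninteger entry with any number of ones. So we define the \emph{capacity}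
\[
D=\sum_{j\in J}(|x_j|-1)\ \text{ if all $x_j$ are integers},\qquad D=\infty\ \text{ otherwise}.
\]
Each term is at least $1$, so $D\ge h$, and $D=h$ means that $|x_j|=2$ for all $j\in J$.

\begin{lemma}\label{lem:cap}
If $G$ is an integer with $0\le G\le\min(k,D)$, then $N(x)\le M(n,G)$.
\end{lemma}

\begin{proof}
If some $x_j$ is not an integer, form one block from $j$ and $G$ ones. Otherwise choose integers $0\le g_j\le|x_j|-1$ with $\sum_jg_j=G$ and form disjoint blocks from $j$ and $g_j$ ones. There are enough ones because $G\le k$. All other indices are blocks of weight $0$. Apply Proposition~\ref{prop:blocks}.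
\end{proof}

\subsection*{Small capacity: zero-sum sets have low rank}

When $D\le q-1$, these blocks do not reach total weight $q$. But then the entries in $J$ are few and small, so they can cancel only a few ones. A zero-sum set should therefore sit below the middle of the grid. To make this precise we use the grid that treats each $x_j$ as if it were $\pm2$, and measure the error by $\sum_J(|x_j|-2)=D-h$.

\begin{lemma}\label{lem:low}
Let $x$ be admissible and in normal form with $D\le q-1$. Put $m=q-h\ge1$ and $R=(1+z)^{n-q}(1+z^2)^h$. Then
\[
N(x)\le[z^{2q-m-1}]\,(1+z)^mR .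
\]
\end{lemma}

\begin{proof}
Since $h\le D\le q-1$, we have $m\ge1$ and $k=n-h\ge2q+\varepsilon+1\ge2q>h$. So each $j\in J$ can be paired with its own index $e\in K$. Let $J^+$ and $J^-$ be the sets of $j\in J$ with $x_j>0$ and $x_j<0$. As $|x_j|\ge2$, the four subsets of $\{e,j\}$ in increasing order of sum are
\[
\emptyset,\ \{e\},\ \{j\},\ \{e,j\}\quad(j\in J^+),\qquad\qquad\{j\},\ \{e,j\},\ \emptyset,\ \{e\}\quad(j\in J^-).
\]
Together with the $k-h$ unpaired ones, this makes all $2^n$ subsets one grid, with rank polynomial $P_4^hP_2^{k-h}=(1+z)^k(1+z^2)^h=(1+z)^mR$, top rank $d=k+2h=n+h=4q-m+\varepsilon$, and rank function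
\[
\rho(B)=|B\cap K|+2|B\cap J^+|+2|J^-\setminus B| .
\]
If $B$ has sum zero, then $|B\cap K|=\sum_{B\cap J^-}|x_j|-\sum_{B\cap J^+}|x_j|$, and substituting this gives
\[
\rho(B)=2|J^-|+\sum_{B\cap J^-}(|x_j|-2)-\sum_{B\cap J^+}(|x_j|-2)\le2h+(D-h)\le h+q-1=2q-m-1 .
\]
Since $2(2q-m-1)\le 4q-m+\varepsilon=d$, Lemma~\ref{lem:grid}(b) applies with $u_0=2q-m-1$.
\end{proof}

\subsection*{Two walks}

By \eqref{eq:TM}, $T_n=[z^{2q}](1+z^2)^mR$, so both numbers to be compared are sums of $2^m$ coefficients of the same polynomial
\[
R=P_4^hP_2^{\,q+m+\varepsilon},\qquad \deg R=4q-2m+\varepsilon,\qquad\text{with center } 2q-m+\tfrac\varepsilon2 .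
\]
For $u\ge0$ in $\frac\varepsilon2+\mathbb Z$ let $\varphi(u)$ be the coefficient of $R$ at distance $u$ from the center, which is $0$ for $u>\frac12\deg R$. By Corollary~\ref{cor:scd}, $\varphi$ is well defined and nonincreasing. For $\eta\in\{0,1\}^m$ let $|\eta|=\sum_l\eta_l$, and for $\xi\in\{1,-1\}^m$ let $S(\xi)=\sum_l\xi_l$. Then $(1+z)^m=\sum_\eta z^{|\eta|}$ and $(1+z^2)^m=\sum_\xi z^{m-S(\xi)}$. The exponent $2q-m-1-|\eta|$ lies at distance $1+\frac\varepsilon2+|\eta|$ from the center, and the exponent $2q-m+S(\xi)$ at distance $|S(\xi)-\frac\varepsilon2|$. With $c=1+\frac\varepsilon2$ we obtain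
\begin{equation}\label{eq:two}
[z^{2q-m-1}](1+z)^mR=\sum_{\eta}\varphi\big(c+|\eta|\big),\qquad T_n=\sum_{\xi}\varphi\big(|S(\xi)-\tfrac\varepsilon2|\big).
\end{equation}
The first sum follows a walk that starts at distance $c$ from the center and at each step stays or moves outward by $1$. The second follows a walk with steps $\pm1$ that starts at or next to the center; of its two possible steps, one leads outward and the other, in general, inward. Matching outward steps with outward steps should keep the second walk at least as close to the center as the first. The only danger is a step from the center itself, where both directions lead outward, and the head start $c$ pays for it.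

\begin{lemma}\label{lem:walk}
Let $m\ge1$, $\varepsilon\in\{-1,0,1\}$, $c=1+\frac\varepsilon2$ and $A(\xi)=|S(\xi)-\frac\varepsilon2|$. There is a bijection $\xi\mapsto\eta(\xi)$ from $\{1,-1\}^m$ to $\{0,1\}^m$ such that
\begin{itemize}
\item[(a)] $A(\xi)\le c+|\eta(\xi)|$ for all $\xi$;
\item[(b)] if $(\varepsilon,m)\ne(-1,1)$, some $\xi$ has $A(\xi)<c+|\eta(\xi)|$ and $A(\xi)\le m+\frac\varepsilon2$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $S_l=\xi_1+\dots+\xi_l$ and $A_l=|S_l-\frac\varepsilon2|$. Put $\eta_{l+1}=1$ if $\xi_{l+1}$ has the sign of $S_l-\frac\varepsilon2$, or if $S_l=\frac\varepsilon2$ and $\xi_{l+1}=1$; otherwise put $\eta_{l+1}=0$. Once $\xi_1,\dots,\xi_l$ are fixed, the two values of $\xi_{l+1}$ give the two values of $\eta_{l+1}$. So $\xi$ can be recovered from $\eta$ step by step, and the map is a bijection.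

(a) Let $Y_l=\eta_1+\dots+\eta_l$. We show $A_l\le c+Y_l$ by induction on $l$. For $l=0$ this reads $\frac{|\varepsilon|}2\le1+\frac\varepsilon2$. Suppose that $A_l\ge\frac12$. If $\eta_{l+1}=1$, both sides increase by $1$. If $\eta_{l+1}=0$, then $A_{l+1}=|A_l-1|\le A_l$ and the right side is unchanged. The remaining possibility is $A_l=0$, which forces $\varepsilon=0$; then $A_{l+1}=1=c\le c+Y_{l+1}$.

(b) For $\varepsilon\in\{0,1\}$ take $\eta=(1,\dots,1)$. Every step adds $1$ to $A_l$, so $A_m=m+\frac\varepsilon2<c+m$. For $\varepsilon=-1$ and $m\ge2$ take $\eta=(1,0,1,\dots,1)$. Then $A_0,A_1,A_2=\frac12,\frac32,\frac12$ and $A_m=m-\frac32$, while $c+Y_m=m-\frac12$.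
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:max}]
Let $x$ be admissible and in normal form.

If $h\ge q$, each absolute value occurs at most $n-q$ times, and $2q\le\frac23(n+1)\le n$. Theorem~\ref{thm:target} with $g=q$ gives $N(x)\le M(n,q)=T_n$.

If $h\le q-1$ and $D\ge q$, then $k\ge2q+\varepsilon+1\ge q$, and Lemma~\ref{lem:cap} with $G=q$ gives the same bound.

If $D\le q-1$, then Lemma~\ref{lem:low}, the identities \eqref{eq:two}, Lemma~\ref{lem:walk}(a) and the monotonicity of $\varphi$ give
\begin{equation}\label{eq:final}
N(x)\le\sum_\xi\varphi\big(c+|\eta(\xi)|\big)\le\sum_\xi\varphi\big(A(\xi)\big)=T_n .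
\end{equation}
The three cases cover all admissible $x$.
\end{proof}

\begin{remark}
The condition $x_i+x_j\ne0$ entered the upper bound only through the normal form, to give the most frequent absolute value a single sign; Section~\ref{sec:five} contains a tuple that exceeds $T_5$ without it. The condition $x_i\ne0$ is what makes a single index a block. Without it, $(0,1,1,1,-2)$ has no two entries adding up to zero and has $N=2\cdot4=8>T_5$.
\end{remark}

\section{The maximizers: proof of Theorem~\ref{thm:all}}\label{sec:max}

We go through the proof of Theorem~\ref{thm:max} again and ask where it loses. This needs a strict form of the inequalities $w_{u-1}\le w_u$.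

\subsection*{Strict unimodality}

Strictness can fail near the middle when one chain is long compared with the others: $P_4P_2=1+2z+2z^2+2z^3+z^4$. The second condition on $u$ below excludes this plateau.

\begin{lemma}\label{lem:strict}
Let $e_1\ge\dots\ge e_s\ge1$ be integers, $d=\sum_re_r$, and $w_u=[z^u]\prod_rP_{e_r+1}$. If $1\le u\le d/2$ and $u\le d-e_1$, then $w_{u-1}<w_u$.
\end{lemma}

\begin{proof}
We use induction on $s$. For $s=1$ no $u$ satisfies $1\le u\le d-e_1=0$. Let $s\ge2$, let $\gamma_v$ be the coefficients of $\prod_{r\ge2}P_{e_r+1}$, of degree $d'=d-e_1$, and put $u'=u-e_1-1$. From $w_u=\gamma_{u-e_1}+\dots+\gamma_u$ we get $w_u-w_{u-1}=\gamma_u-\gamma_{u'}$, and $\gamma_u>0$ because $u\le d'$. If $u'<0$ we are done. Let $u'\ge0$ and $v=\min(u,d'-u)\le d'/2$, so that $\gamma_v=\gamma_u$. We have $u'<u$, and $u'<d'-u$ because $d'-u-u'=d-2u+1\ge1$; hence $u'+1\le v\le d'/2$. Also $1\le u'+1=u-e_1\le d'-e_1\le d'-e_2$. For $s=2$ this is impossible, since $d'=e_2$. For $s\ge3$ the induction hypothesis and Corollary~\ref{cor:scd} give $\gamma_{u'}<\gamma_{u'+1}\le\gamma_v=\gamma_u$.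
\end{proof}

\begin{corollary}\label{cor:strict}
Let $f=P_4^aP_2^b$ have degree $d=3a+b\ge1$, with $a=0$ or $d\ge5$, and let $\psi(u)$ be its coefficient at distance $u$ from the center. Then $\psi(u)>\psi(u')$ whenever $0\le u<u'$ and $u\le d/2$.
\end{corollary}

\begin{proof}
If $a=0$ then $e_1=1$ and $\lfloor d/2\rfloor\le d-1$. If $d\ge5$ then $e_1\le3$ and $\lfloor d/2\rfloor\le d-3$. So the coefficients increase strictly up to the middle. They are positive at distances up to $d/2$ and zero beyond.
\end{proof}

The first consequence is that one more unit of weight gives a strictly smaller bound.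

\begin{lemma}\label{lem:drop}
For $n\ge5$ we have $M(n,q+1)<T_n$.
\end{lemma}

\begin{proof}
Here $q\ge2$. Let $f=(1+z)^{n-q-1}(1+z^2)^q=P_4^qP_2^{\,q+\varepsilon-1}$, of degree $d=4q+\varepsilon-1\ge6$, with $\psi$ as in Corollary~\ref{cor:strict}. Then $T_n=M(n,q)$ and $M(n,q+1)$ are the middle coefficients of $(1+z)f$ and $(1+z^2)f$. If $d$ is even, they are taken at $\frac d2$ and $\frac d2+1$, and
\[
M(n,q)=\psi(0)+\psi(1)>2\psi(1)=M(n,q+1).
\]
If $d$ is odd, both are taken at $\frac{d+1}2$, and $M(n,q)=2\psi(\frac12)>\psi(\frac12)+\psi(\frac32)=M(n,q+1)$.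
\end{proof}

\subsection*{Small $n$, and the listed tuples}

Nonempty zero-sum sets have at least three elements. So $N=1=T_2$ always for $n=2$, and for $n=3$ we have $N=2=T_3$ exactly when the total is $0$. Let $n=4$, so that $q=1$ and $T_4=4$, and let $\Sigma$ be the total. If $\Sigma=0$, no $3$-element set has sum zero, since the fourth entry would vanish, and $N=2$. If $\Sigma\ne0$, then $N=4$ requires three zero-sum sets of size $3$, that is, $x_i=\Sigma$ for three indices $i$. Then $x=(a,a,a,b)$ up to order with $a=3a+b$, so $b=-2a$. Conversely $(1,1,1,-2)$ has $N=4$ by \eqref{eq:TM}.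

From now on $n\ge5$, so $q\ge2$. The first listed tuple is a maximizer by Theorem~\ref{thm:max}. For the second let $n=3q-1$. The tuple $(1^{2q},(-2)^q)$, of length $3q$, has total $0$, so complementation permutes its zero-sum sets, and exactly half of them avoid any given index. Deleting a $1$ gives $(1^{n-q},(-2)^q)$ and deleting a $-2$ gives $(1^{n-q+1},(-2)^{q-1})$. These two tuples therefore have the same $N$, namely $T_n$.

\subsection*{Reduction to the boundary case}

Let $x$ be admissible, in normal form, with $N(x)=T_n$.

\emph{Step 1: $h\le q$.} Suppose $h\ge q+1$. If $n\ge6$, then $q+\varepsilon\ge2$, so $2(q+1)\le n$, and Theorem~\ref{thm:target} with $g=q+1$ and Lemma~\ref{lem:drop} give $N(x)<T_n$. For $n=5$ the value $g=3$ is outside the range of Theorem~\ref{thm:target}, and we argue directly. Now $k\le2$, so three of the five entries have distinct absolute values $a<b<b'$. By \eqref{eq:flip}, changing signs within this group permutes its subsets and translates all their sums by a constant, so for finding sum-chains we may take the three entries positive. Then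
\[
0<a<b<a+b<a+b'<b+b'<a+b+b',
\]
and the eight subsets split into sum-chains of sizes $7$ and $1$. With the other two indices as chains of size $2$, the two grids have rank polynomials $P_7P_2^2$ and $P_2^2$, with middle coefficients $4$ and $2$. So $N(x)\le6<7=T_5$. In both cases we have a contradiction.

\emph{Step 2: $D\le q$.} By Step 1, $k\ge n-q=2q+\varepsilon\ge q+1$. If $D\ge q+1$, Lemma~\ref{lem:cap} with $G=q+1$ and Lemma~\ref{lem:drop} give $N(x)<T_n$. In particular all $x_j$ are integers.

We shall use twice that if $h\ge1$ and $D=h$, then $x=(1^{n-h},(-2)^h)$. Indeed, all $|x_j|$ equal $2$, the signs agree by admissibility, and if they were positive we would have $N(x)=1<T_n$.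

\emph{Step 3: $h=q$.} Then $q=h\le D\le q$, so $D=h$ and $x=(1^{n-q},(-2)^q)$.

\emph{Step 4: $D\le q-1$.} Let $m$, $R$, $\varphi$ be as in Section~\ref{sec:zero}. Corollary~\ref{cor:strict} applies to $R=P_4^hP_2^{\,q+m+\varepsilon}$: the exponent $q+m+\varepsilon$ is at least $2$, so either $h=0$ or $\deg R\ge3+2$. Suppose $(\varepsilon,m)\ne(-1,1)$ and take $\xi$ from Lemma~\ref{lem:walk}(b). Since $m\le q$, we have $A(\xi)\le m+\frac\varepsilon2\le2q-m+\frac\varepsilon2=\frac12\deg R$, so $\varphi(A(\xi))>\varphi(c+|\eta(\xi)|)$ and \eqref{eq:final} is strict, a contradiction. Hence $\varepsilon=-1$ and $m=1$. Then $1\le q-1=h\le D\le q-1$, so $D=h$ and $x=(1^{n-q+1},(-2)^{q-1})$ with $n\equiv2\pmod3$.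

\subsection*{The boundary case $D=q$, $h\le q-1$}

It remains to show that this case contains no maximizer. Lemma~\ref{lem:cap} gives exactly the bound $T_n$ and no larger weight is available from it, so the loss has to be found inside the partition into grids. We look at the one grid in which the position of the zero-sum sets can be computed exactly.

Let $m=q-h\ge1$; also $h\ge1$, because $D\ne0$. Use the blocks of full weight $g_j=|x_j|-1$, of total weight $q$, and the remaining $p=k-q=q+m+\varepsilon$ ones as blocks of weight $0$. In the proof of Proposition~\ref{prop:blocks}, each block has one doubled chain with $a=0$. For the block of $j$ its $2|x_j|$ sums are $u$ and $x_j+u$ with $0\le u\le|x_j|-1$. These are consecutive integers, from $-|x_j|$ to $|x_j|-1$ if $x_j<0$, and from $0$ to $2|x_j|-1$ if $x_j>0$. So in the grid $Q$ built from these chains and the $p$ chains of size $2$,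
\[
\text{rank}=\text{sum}+\tau,\qquad\tau=\sum_{x_j<0}|x_j|\le D+h=2q-m .
\]
Let $w_u$ be the coefficients of its rank polynomial $P_2^{\,p}\prod_jP_{2|x_j|}$, of degree $d=p+2D+h=4q+\varepsilon$. Then $Q$ contains exactly $w_\tau$ zero-sum sets, the other grids contain at most their middle coefficients, and all middle coefficients add up to $M(n,q)=T_n$. Therefore
\begin{equation}\label{eq:loss}
N(x)\le T_n-\big(w_{\lfloor d/2\rfloor}-w_\tau\big).
\end{equation}
Let $e_1=\max_j(2|x_j|-1)$. If there is an integer $u$ with
\begin{equation}\label{eq:window}
\tau<u\le\min(d/2,\ d-e_1),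
\end{equation}
then Lemma~\ref{lem:strict} and Corollary~\ref{cor:scd} give $w_\tau\le w_{u-1}<w_u\le w_{\lfloor d/2\rfloor}$, and \eqref{eq:loss} gives $N(x)<T_n$. We find such a $u$, or else count directly.

\emph{Case $(\varepsilon,m)\ne(-1,1)$.} Then $m+\varepsilon\ge1$. Take $u=2q-m+1>\tau$. We have $u\le2q+\frac\varepsilon2=d/2$, since $m\ge1$, and $m\ge2$ when $\varepsilon=-1$. Each of the other $h-1$ entries uses at least $1$ of the capacity, so $|x_j|-1\le q-(h-1)=m+1$ and $e_1\le2m+3$. Using $q=h+m$,
\[
d-e_1-u\ \ge\ (4q+\varepsilon)-(2m+3)-(2q-m+1)\ =\ 2h+(m+\varepsilon)-4 .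
\]
This is nonnegative, and \eqref{eq:window} holds, unless $h=1$ and $m+\varepsilon=1$. The exceptions are $(\varepsilon,m,q)=(0,1,2)$ and $(-1,2,3)$, where $n=6$ and $n=8$ and the single entry in $J$ has absolute value $q+1$. If it is positive then $N(x)=1$. If it is negative then $x=(1^5,-3)$ or $x=(1^7,-4)$, and
\[
N(x)=1+\tbinom53=11<14=T_6,\qquad N(x)=1+\tbinom74=36<46=T_8 .
\]

\emph{Case $(\varepsilon,m)=(-1,1)$.} Now $n=3q-1$, $h=q-1$, $k=2q$ and $\sum_J(|x_j|-2)=D-h=1$, so one $|x_j|$ equals $3$ and the others equal $2$. Thus $e_1=5$ and $d=4q-1$. If some $x_j$ is positive, then $\tau\le(2q-1)-2=2q-3$, and $u=2q-2$ satisfies \eqref{eq:window}, because $2q-2\le d/2$ and $2q-2\le4q-6$ for $q\ge2$.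

If all $x_j$ are negative, then $x=(1^{2q},(-2)^{q-2},-3)$ and $\tau=2q-1=\lfloor d/2\rfloor$, so \eqref{eq:loss} shows no loss. We compare $x$ with the maximizer $(1^{2q},(-2)^{q-1})$, from which it differs in one entry. Let $b_s=N_s\big(1^{2q},(-2)^{q-2}\big)$. Splitting according to whether the last entry is used, $N(x)=b_0+b_3$ and $T_n=b_0+b_2$. By \eqref{eq:flip}, $b_s$ is the coefficient of $z^{s+2(q-2)}$ in $(1+z)^{2q}(1+z^2)^{q-2}=P_4^{\,q-2}P_2^{\,q+2}$. This polynomial has degree $4q-4$, and its center $2q-2$ corresponds to $s=2$. Corollary~\ref{cor:strict} applies, with $a=0$ if $q=2$ and with degree at least $8$ if $q\ge3$, and gives $b_3<b_2$. Hence $N(x)<T_n$.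

So the boundary case contains no maximizer. By Steps 1 and 2 a maximizer has $h\le q$ and $D\le q$, hence $h=q$ or $D\le q-1$, and Steps 3 and 4 identify it as one of the listed tuples. This completes the proof of Theorem~\ref{thm:all}. \qed

\begin{thebibliography}{9}

\bibitem{dBTK}
de Bruijn, van Ebbenhorst Tengbergen and Kruyswijk, 1951.

\bibitem{source}
``We will investigate the maximum size of the subsets of the vertices of a hypercube satisfying the property that the subspace (or cone) spanned by them will not'',
\texttt{http://www.bsmath.hu/14spring/eurproposal\_miklosd\_paper.pdf}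

\end{thebibliography}
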